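# Orbit spaces of hyperspaces under transitive actions

## 1. Rotations of the circle and of the sphere

A **Peano continuum** is a connected, locally connected, compact, metrizable space with more than one point. The **Hilbert cube** is $Q=[0,1]^\infty$. For a Peano continuum $X$ let $\exp X$ be the space of nonempty compact subsets of $X$ with the Hausdorff metric topology. If a compact Lie group $G$ acts on $X$, it acts on $\exp X$ by $gA=\{ga:a\in A\}$. Write
$$M=\exp X,\qquad M_0=M\setminus\{X\},\qquad Y=M/G,\qquad Y_0=Y\setminus\{[X]\}=M_0/G .$$

It is known that $Y\cong Q$ whenever the action on $X$ is *not* transitive. What happens for transitive actions? The first guess is that $Y$ is then *never* the Hilbert cube; this is stated as a conjecture in the paper "Orbit Spaces of Hyperspaces". The guess has a reason. If $G$ is transitive, then $X$ is the only $G$-fixed point of $M$, so $[X]$ is a special point of $Y$, whereas $Q$ has no special points: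

**Fact 1** (Curtis–Schori). $\exp P\cong Q$ for every Peano continuum $P$.

**Fact 2** (Keller). $Q$ is homogeneous. Hence $Q$ minus a point is contractible: we may take the point to be $(0,0,\dots)$, and then $(1-t)x+t(1,1,\dots)$ contracts the complement, since for $t>0$ all coordinates are positive.

So if $Y\cong Q$, then $Y_0$ is contractible. Is it?

**The circle, by hand.** Let $X=S^1$, $G=SO(2)$. A set of at most three points is given, up to rotation, by its gaps $(a,b,c)$ with $a,b,c\ge 0$, $a+b+c=2\pi$, up to cyclic permutation. The triangle of gap vectors modulo cyclic permutation is a disc whose boundary circle is one edge $\{(a,b,0)\}$ with its ends identified. The only further coincidences are $(a,b,0)\sim(b,a,0)$, since both describe the two-point set with gaps $a,b$. This folds the boundary circle onto an arc by a reflection, and a disc with its boundary so folded is a $2$-sphere. So $Y_0$ contains a visible $2$-sphere. If we use $G=O(2)$ instead, gap vectors are taken up to all permutations, the quotient of the triangle is $\{a\ge b\ge c\}$ with no further identifications, and the sphere is folded to a disc.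

To compute all of $H_*(Y_0;\mathbb Q)$ we need some equivariant language.

**Definition ($K$-ANR, $K$-AR).** Let $K$ be a compact Lie group. A metrizable $K$-space $Z$ is a $K$-ANR if every equivariant map $A\to Z$, with $A$ a closed invariant subset of a metrizable $K$-space $B$, extends equivariantly to an invariant neighborhood of $A$ in $B$. It is a $K$-AR if the extension always exists over all of $B$. For trivial $K$ these are ANRs and ARs.

*Example.* Let $K=\mathbb Z/2$ act on $[-1,1]$ by sign. If $F$ is a Tietze extension of an equivariant map, then $\frac12(F(z)-F(-z))$ (with the second $z$ replaced by its image under the generator) is an equivariant extension, so $[-1,1]$ is a $K$-AR. The open invariant subset $[-1,1]\setminus\{0\}$ is a $K$-ANR but not a $K$-AR: take $A=\emptyset$ and $B$ a point; a fixed point has nowhere to go.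

**Definition ($G$-CW complex).** A $G$-CW complex is built by attaching cells $G/K\times D^n$ along $G/K\times S^{n-1}$, where $K\le G$ is closed; $G/K$ is the type of the cell. *Example:* $S^2$ with the rotations $T=SO(2)$ about an axis has two cells $T/T\times D^0$ (the poles) and one cell $T/1\times D^1$ (a meridian, rotated).

**Fact 3** (Murayama, Osaka J. Math. 20 (1983)). $K$-ANRs have the $K$-homotopy type of $K$-CW complexes. Together with the equivariant Whitehead theorem: a $K$-map between $K$-ANRs that is a weak homotopy equivalence on $L$-fixed sets for all closed $L\le K$ is a $K$-homotopy equivalence, and so induces a homotopy equivalence of orbit spaces. (With $K$ trivial: ANRs have the homotopy type of CW complexes.)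

**Fact 4** (Antonyan). If $K$ is a compact Lie group and $Z$ is a $K$-ANR, then $Z/K$ is an ANR.

**Lemma 1.** Let a compact Lie group $K$ act on a Peano continuum $X$. Then $\exp X$ is a $K$-AR. Open invariant subsets of $\exp X$ are $K$-ANRs, their orbit spaces are ANRs, and $(\exp X)/K$ is an AR.

*Proof.* Let $f:A\to\exp X$ be equivariant, $A$ closed and invariant in a metrizable $K$-space $B$. Since $\exp X\cong Q$ is an AR, $f$ extends to a map $F:B\to\exp X$. Put
$$\bar F(z)=\bigcup_{g\in K}g^{-1}F(gz).$$
The map $(g,z)\mapsto g^{-1}F(gz)$ is continuous and $K$ is compact, so $z\mapsto\{g^{-1}F(gz):g\in K\}\in\exp(\exp X)$ is continuous; and the union map $\exp(\exp X)\to\exp X$ is $1$-Lipschitz. So $\bar F$ is continuous. Also $\bar F(hz)=\bigcup_g g^{-1}F(ghz)=\bigcup_{g'}hg'^{-1}F(g'z)=h\bar F(z)$, and for $z\in A$ every term equals $f(z)$. So $\exp X$ is a $K$-AR.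

If $O\subset\exp X$ is open and invariant and $f$ has values in $O$, then $\bar F^{-1}(O)$ is an invariant neighborhood of $A$; so $O$ is a $K$-ANR, and $O/K$ is an ANR by Fact 4. Finally $X\in\exp X$ is a fixed point. Extending the identity and the constant map $X$ from $\exp X\times\{0,1\}$ equivariantly over $\exp X\times[0,1]$ shows that $\exp X$ is $K$-contractible. So $(\exp X)/K$ is a contractible ANR, that is, an AR. $\square$

**Lemma 2.** Let $L\le G$ be closed. If $L$ is not transitive on $X$, then $M^L\cong \exp(X/L)\cong Q$, and $M_0^L$ is contractible. If $L$ is transitive, then $M_0^L=\emptyset$.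

*Proof.* If $L$ is transitive, the only nonempty invariant set is $X$. Otherwise $X/L$ has more than one point. It is compact, connected, metrizable (by the distance of orbits, for an invariant metric on $X$), and locally connected, as the image of $X$ under a continuous open map. So it is a Peano continuum. The points of $M^L$ are the closed $L$-invariant sets, and $A\mapsto A/L$ is a continuous bijection from the compact space $M^L$ onto $\exp(X/L)$, hence a homeomorphism. By Fact 1, $M^L\cong Q$, and $M_0^L=M^L\setminus\{X\}$ is contractible by Fact 2. $\square$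

Let $EG$ be a contractible CW complex on which $G$ acts freely. For a closed subgroup $T\le G$ and a $T$-space $F$ put $H^T_*(F)=H_*((EG\times F)/T)$ (Borel homology), and similarly for pairs. Here $EG/T=BT$, and $(EG\times T/K)/T=EG/K=BK$. Infinite complexes and their products carry the compactly generated topology.

**Lemma 3.** Let $T\le G$ be a torus and $(F,F_1)$ a $T$-CW complex with a subcomplex, such that every cell of $F$ outside $F_1$ has type $T/K$ with $K$ finite. Then the projection induces an isomorphism $H_*^T(F,F_1;\mathbb Q)\cong H_*(F/T,F_1/T;\mathbb Q)$.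

*Proof.* Let $F^{(n)}$ be the union of $F_1$ and the $n$-skeleton. The relative groups of $(F^{(n)},F^{(n-1)})$ on the two sides are $\bigoplus H_*(BK\times(D^n,S^{n-1}))$ and $\bigoplus H_*((D^n,S^{n-1}))$, summed over the $n$-cells outside $F_1$. They agree rationally, since $K$ is finite and so $BK$ is rationally acyclic. The five lemma gives the claim for $(F^{(n)},F_1)$ by induction, and the colimit over $n$ gives it for $(F,F_1)$. $\square$

**The circle under $SO(2)$.** Here $G=T=S^1$. The space $M_0$ is contractible by Lemma 2 (with $L=1$), and every isotropy group on $M_0$ is a proper closed subgroup of $T$, hence finite. Let $E$ be a $T$-CW complex $T$-homotopy equivalent to $M_0$; since $E$ maps equivariantly to $M_0$, its isotropy groups are finite too. Now $(EG\times E)/T\to BT$ has contractible fiber $E$, so Lemma 3 with $F_1=\emptyset$ gives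
$$H_*(Y_0;\mathbb Q)\cong H_*(E/T;\mathbb Q)\cong H^T_*(E;\mathbb Q)\cong H_*(BS^1;\mathbb Q)=H_*(\mathbb{CP}^\infty;\mathbb Q)\neq H_*(pt;\mathbb Q).$$
The guess is right for the circle.

**The circle under $O(2)$.** Let $G=O(2)$, $T=SO(2)$, and let $E$ be a $G$-CW complex for $M_0$. Then $G/T=\mathbb Z/2$ acts on $(EG\times E)/T$, and the isomorphisms above are equivariant. The reflection acts on $H_2(BT)$ by $-1$, hence on $H_{2q}(BT)$ by $(-1)^q$. Since $H_*(E/G;\mathbb Q)\cong H_*(E/T;\mathbb Q)^{\mathbb Z/2}$, the degree-$2$ class dies, as the folded sphere suggested, but $H_4(Y_0;\mathbb Q)=\mathbb Q$ survives. The guess is right again, but one has to take $q$ even.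

**The sphere under $SO(3)$.** Let $X=S^2$, $G=SO(3)$. A proper closed subgroup has identity component trivial or a circle, so it is not transitive. Let $N=O(2)$ be the normalizer of $T=SO(2)$. By Lemma 2 all fixed sets $M_0^L$ with $L\le N$ are contractible, so by Fact 3 the map $M_0\to pt$ is an $N$-homotopy equivalence, and $M_0/N$ is contractible. How does $Y_0=M_0/G$ compare with $M_0/N$? Here $G/N=\mathbb{RP}^2$ has Euler characteristic $1$, and Oliver's transfer (Lemma 7 below) says that then $H^n(M_0/G;A)\to H^n(M_0/N;A)$ is injective for all coefficients $A$. So $Y_0$ has the cohomology of a point. The obstruction that we found for the circle is absent for the sphere, and the guess is in trouble.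

The difference is visible. On the sphere the group $N$ is not transitive; on the circle the corresponding normalizer is $SO(2)$ or $O(2)$, which is transitive, so $M_0^N=\emptyset$.

## 2. Tori are the only exceptions

**Theorem.** Let $G$ be a compact Lie group acting transitively on a Peano continuum $X$. Put $Y=(\exp X)/G$ and $Y_0=Y\setminus\{[X]\}$.

1. $Y$ is a compact AR, and $Y_0$ is a simply connected $Q$-manifold.
2. If $X$ is not homeomorphic to a torus $(S^1)^k$, $k\ge1$, then $Y\cong Q$.
3. If $X$ is homeomorphic to a torus $(S^1)^k$, $k\ge1$, then $\tilde H_*(Y_0;\mathbb Q)\ne0$, so $Y\not\cong Q$.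

So in the transitive case $Y\cong Q$ if and only if $X$ is not a torus, and the conjecture is false: $(\exp S^n)/SO(n+1)\cong Q$ for all $n\ge2$. Its conclusion holds exactly for those transitive actions for which $X$ is a torus. Together with the known nontransitive case: for every action of a compact Lie group $G$ on a Peano continuum $X$, $(\exp X)/G\cong Q$ unless the action is transitive and $X$ is a torus, and then $(\exp X)/G\not\cong Q$.

Here a $Q$-manifold is a separable metrizable space locally homeomorphic to open subsets of $Q$. We recognize $Q$ and $Q$-manifolds by disjoint cells: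

**Fact 5** (Toruńczyk, Fund. Math. 106 (1980)). A compact AR (resp. a locally compact separable ANR) is homeomorphic to $Q$ (resp. is a $Q$-manifold) if and only if for each $n$ any two maps of $I^n$ into it can be approximated arbitrarily closely by maps with disjoint images. Since $I^n$ is compact, closeness with respect to open covers and with respect to a fixed metric amount to the same (use a Lebesgue number of the cover along the compact image).

*Example.* $[0,1]$ fails already for $n=1$: two copies of the identity map cannot be pushed apart.

The plan for making $\varphi(I^n)$ and $\psi(I^n)$ disjoint in $Y$: thicken every set in the family $\psi$ to its closed $\varepsilon$-neighborhood, and push the family $\varphi$ off all sets that contain an $\varepsilon$-ball. The second half is the real work.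

## 3. Closed neighborhoods and nontransitive subgroups

From now on $G$ acts transitively on $X$, and $H=G_{x_0}$, so $X\cong G/H$ is a closed connected manifold of positive dimension. The identity component $G_0$ has finite index, so it has finitely many orbits in $X$, all closed; since $X$ is connected, there is only one. So $G_0$ is transitive and $G=G_0H$. In the same way a closed subgroup $K\le G$ is transitive on $X$ if and only if $K_0$ is.

Fix a $G$-invariant Riemannian metric on $X$, with distance $d$, and let $D=\operatorname{diam}X$. Any two points are joined by a minimal geodesic. Let $d_H$ be the Hausdorff metric on $M$; it is $G$-invariant, and $\rho([A],[A'])=\min_gd_H(A,gA')$ is a metric for $Y$. Note $\rho([A],[X])=d_H(A,X)$. For $t\ge0$ put $B_t(A)=\{x:d(x,A)\le t\}$. Then $B_t$ is equivariant. Since $d$ is geodesic, $d(x,B_t(A))=\max(0,d(x,A)-t)$. Hence $B_sB_t=B_{s+t}$ and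
$$d_H(B_t(A),B_{t'}(A'))\le|t-t'|+d_H(A,A'); \tag{1}$$
indeed, if $d(x,A)\le t$, then $d(x,A')\le t+d_H(A,A')$, so $d(x,B_{t'}(A'))\le|t-t'|+d_H(A,A')$, and symmetrically.

For $\varepsilon>0$ let
$$C_\varepsilon=\{A\in M:A\supset B_\varepsilon(x)\text{ for some }x\in X\},\qquad Z_\varepsilon=C_\varepsilon/G\subset Y .$$
$C_\varepsilon$ is $G$-invariant, contains $X$, and contains $B_\varepsilon(A)$ for every $A\in M$. It is closed: if $A_n\to A$ and $A_n\supset B_\varepsilon(x_n)$, pass to a subsequence with $x_n\to x$; by (1) $B_\varepsilon(x_n)\to B_\varepsilon(x)$, so $A\supset B_\varepsilon(x)$.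

**Definition.** $\mathcal F$ is the family of closed subgroups of $G$ that are *not* transitive on $X$. It is closed under conjugation and under passage to closed subgroups, and it contains the trivial group. *Examples:* for $SO(3)$ on $S^2$, $\mathcal F$ consists of all proper closed subgroups; for a torus acting on itself by translations also. For $SO(2)\times SO(3)$ acting on $S^2$ through the second factor, $\mathcal F$ omits the proper subgroup $1\times SO(3)$.

## 4. Pushing compact families off sets with interior

**Lemma 4.** Let $L\in\mathcal F$, and let $C=C_\varepsilon$ for some $\varepsilon>0$, or $C=\{X\}$. For each open $O\subset M^L$ the inclusion $O\setminus C\to O$ is a weak homotopy equivalence.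

*Proof.* **Step 1: pass to a geodesic quotient.** *This turns $L$-invariant sets into arbitrary closed sets.* Put $P=X/L$ with the metric $\rho_P(Lx,Ly)=d(Lx,Ly)$. Choose $y$ in its orbit with $d(x,y)=d(Lx,Ly)$ and project a minimal geodesic from $x$ to $y$. The projection is $1$-Lipschitz, so the image is a path from $Lx$ to $Ly$ of length at most $\rho_P(Lx,Ly)$, hence a minimal geodesic. For $A\in M^L$ we have $d(x,A)=\rho_P(Lx,A/L)$, so $A\mapsto A/L$ is an isometry of $M^L$ onto $\exp P$ with its Hausdorff metric, which we also write $d_H$.

**Step 2: approximate the identity of $\exp P$ by finite sets.** *Claim: for each $\eta>0$ there is a map $g:\exp P\to\exp P$, $\eta$-close to the identity, all of whose values are finite sets.*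

Let $\delta=\eta/10$ and let $N_0\subset P$ be a finite $\delta$-net. Cover $\exp P$ by finitely many nonempty open sets $O_j$ of diameter $<\delta$, take a partition of unity $\lambda_j$ with $\{\lambda_j>0\}\subset O_j$, and pick $A_j\in O_j$. Put
$$F^0_j=N_0\cap B_\delta(A_j),\qquad F^1_j=N_0\cap B_{3\delta}(A_j).$$
Each point of $A_j$ is within $\delta$ of a point of $N_0$, which then lies in $F_j^0$; so $A_j\subset B_\delta(F^0_j)$. If $\lambda_i(A)>0$ and $\lambda_j(A)>0$, then $d_H(A_i,A_j)\le2\delta$, so $F_i^0\subset F_j^1$. Each $q\in F^1_j$ is within $3\delta$ of $A_j$, so within $4\delta$ of some $r(q)\in F_j^0$. Let $\gamma_q:[0,1]\to P$ be a minimal geodesic from $r(q)$ to $q$ and put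
$$F_j(s)=F_j^0\cup\{\gamma_q(s):q\in F_j^1\},\qquad 0\le s\le1 .$$
This finite set depends continuously on $s$, $F_j(0)=F_j^0$, and $F_j(1)\supset F^1_j$. With $m(A)=\max_j\lambda_j(A)>0$ define
$$g(A)=\bigcup_{j:\ \lambda_j(A)\ge m(A)/2}F_j\bigl(2\lambda_j(A)/m(A)-1\bigr). \tag{2}$$

*Continuity at $A$.* Terms with $\lambda_j(A)>m(A)/2$ stay present near $A$ and vary continuously; terms with $\lambda_j(A)<m(A)/2$ stay absent. A term with $\lambda_j(A)=m(A)/2$ may or may not be present at a nearby point, but when present it is close to $F_j^0$. Choose $i$ with $\lambda_i(A)=m(A)$. The $i$-th term is of the persistent kind, with value $F_i(1)$ at $A$, and $F_j^0\subset F^1_i\subset F_i(1)$. So the extra term, present or not, changes the set only by points near $F_j^0$, a set that the persistent terms already contain at $A$. Hence $g$ is continuous.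

*Distance.* Let $j$ occur in (2). Then $\lambda_j(A)>0$, so $d_H(A_j,A)<\delta$. A point $\gamma_q(s)$ is within $4\delta$ of $r(q)$, which is within $\delta$ of $A_j$; points of $F_j^0$ are within $\delta$ of $A_j$. So $g(A)\subset B_{6\delta}(A)$. Conversely $A\subset B_\delta(A_j)\subset B_{2\delta}(F_j^0)\subset B_{2\delta}(g(A))$. So $d_H(g(A),A)\le6\delta<\eta$.

**Step 3: the values of $g$ avoid $C$.** *Back in $M^L$, we use that $L$ is not transitive.* There each $g(A)$ is a finite union of $L$-orbits. An $L$-orbit with nonempty interior is open, since $L$ acts transitively on it by homeomorphisms of $X$; it is also closed, so it is all of $X$, contradicting $L\in\mathcal F$. So orbits are closed and nowhere dense, and so are their finite unions. Hence $g(A)$ contains no ball and is not $X$: $g(A)\notin C$.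

**Step 4: the relative homotopy groups vanish.** View $M^L\cong Q$ (Lemma 2) as a compact convex subset of $\ell_2$. Let $a:(D^k,S^{k-1})\to(O,O\setminus C)$, $k\ge0$. Take $g$ close to the identity and use the homotopy $(1-t)a+t\,(g\circ a)$. If $g$ is close enough to the identity, it stays in $O$, since $a(D^k)$ is compact; it keeps $S^{k-1}$ in the open set $O\setminus C$, since $a(S^{k-1})$ is compact; and it ends in $O\setminus C$ by Step 3. So $\pi_k(O,O\setminus C)=0$ for all $k\ge1$ and all base points, and $\pi_0(O\setminus C)\to\pi_0(O)$ is onto. This is the assertion. $\square$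

**Lemma 5.** For $U\subset Y_0$ open, $U\setminus Z_\varepsilon\to U$ is a homotopy equivalence.

*Proof.* Let $\tilde U\subset M_0$ be the preimage of $U$. By Lemma 1, $\tilde U\setminus C_\varepsilon\to\tilde U$ is a $G$-map of $G$-ANRs. On $L$-fixed sets it is a weak equivalence if $L\in\mathcal F$, by Lemma 4 with $O=\tilde U^L$, which is open in $M^L$. If $L$ is transitive, both fixed sets are empty. Apply Fact 3. $\square$

## 5. Punctured neighborhoods of $[X]$

For $0<r\le\infty$ put
$$\tilde U_r=\{A\in M:d_H(A,X)<r\},\quad E_r=\tilde U_r\setminus\{X\},\quad U_r=\tilde U_r/G,$$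
so that $E_\infty=M_0$ and $E_r/G=U_r\setminus\{[X]\}$.

Lemma 5 lets us avoid $Z_\varepsilon$ as long as we stay away from $[X]$. To reach all of $Y$ we must also push maps $I^n\to Y$ off the single point $[X]$. The natural attempt is to repeat the proof of Lemma 5 for the inclusion $E_r\to\tilde U_r$. On $L$-fixed sets with $L\in\mathcal F$ it is a weak equivalence, by Lemma 4 with $C=\{X\}$. But for transitive $L$, for instance $L=G$, the fixed sets are $\emptyset\subset\{X\}$, and Fact 3 does not apply. This is no weakness of the method: there is no $G$-map $\tilde U_r\to E_r$ at all, because $X$ is $G$-fixed and $E_r^G=\emptyset$. For the circle even the map of orbit spaces $Y_0\to Y$ fails to be an equivalence, by Section 1. So everything depends on the homotopy type of $E_r/G$. Here is what we can say for all $X$.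

**Fact 6** (Bredon, *Introduction to Compact Transformation Groups*, II.6.2). For compact Lie $G$, every path in $E/G$ lifts to $E$.

**Lemma 6.** $E_r^L$ is weakly contractible for $L\in\mathcal F$ and empty for closed $L\notin\mathcal F$. Moreover $E_r/G$ is path connected and simply connected.

*Proof.* **Step 1: fixed sets.** If $L$ is transitive, the only nonempty invariant set is $X\notin E_r$. Let $L\in\mathcal F$. The homotopy $A\mapsto B_t(A)$, $0\le t\le D$, is continuous by (1), and $d_H(B_t(A),X)\le d_H(A,X)$ since $B_t(A)\supset A$. So it contracts $\tilde U_r^L$ to $X$ inside itself. By Lemma 4, $E_r^L\to\tilde U_r^L$ is a weak equivalence. With $L=1$: $E_r$ is path connected and simply connected.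

**Step 2: a base point with large stabilizer.** *We want loops in $E_r/G$ to lift to loops, so we need a set fixed by $H$.* For small $s>0$ let $A_0=X\setminus\{x:d(x,x_0)<s\}$. Then $A_0\neq\emptyset$, $A_0\ne X$, and $H\subset G_{A_0}$. If $d(y,x_0)<s$, follow a geodesic from $y$ to a point of $A_0$ up to the first point $z$ with $d(z,x_0)=s$. Then $z\in A_0$ and $d(y,z)\le d(y,x_0)+d(x_0,z)\le2s$. So $d_H(A_0,X)\le2s<r$ for small $s$, and $A_0\in E_r$.

**Step 3: loops.** By Fact 6 and a translation, a loop at $[A_0]$ lifts to a path in $E_r$ from $A_0$ to some $gA_0$. As $G=G_0H$ and $H$ fixes $A_0$, $gA_0=g_0A_0$ with $g_0\in G_0$. Since $G_0$ is path connected, we can close up by a path in $G_0A_0$, whose image in $E_r/G$ is constant. The resulting loop in $E_r$ is null-homotopic by Step 1, so its image is too, and that image is homotopic to the given loop. $\square$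

The sphere showed the way on: compare $E_r/G$ with $E_r/N$ for a subgroup $N$ in $\mathcal F$ with $\chi(G/N)=1$. For this we need the transfer.

## 6. A transfer with factor $\chi(G/N)$

Let $V$ be an orthogonal representation of $G$, and $S^V$ its one-point compactification. A **stable $G$-map** $G/K_+\to G/K'_+$ is represented by a based $G$-map $S^V\wedge G/K_+\to S^V\wedge G/K'_+$ for some $V$, up to homotopy and further suspension. For $G=1$ the stable maps $S^0\to S^0$ are the integers, by degree. A **Mackey functor** is an additive contravariant functor on the stable orbit category, whose objects are the $G/K$ and whose morphisms are the stable $G$-maps.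

**Fact 7** (Lewis–May–McClure, Bull. AMS 4 (1981)). For every Mackey functor $\mathcal M$ there is an $RO(G)$-graded cohomology theory whose integer-graded part on $G$-CW complexes is Bredon cohomology with coefficients in $\mathcal M$, with $H^0_G(G/K;\mathcal M)=\mathcal M(G/K)$ naturally on the stable orbit category.

Bredon cohomology of a $G$-CW complex is computed by cochains that assign to each $n$-cell of type $G/K$ an element of $\mathcal M(G/K)$. The gain from Fact 7 is that the theory has suspension isomorphisms $H_G^n(B)\cong\tilde H_G^{n+V}(S^V\wedge B_+)$, so it accepts stable maps.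

**Lemma 7** (Oliver's transfer; R. Oliver, *A proof of the Conner conjecture*, Ann. of Math. 103 (1976)). Let $N\le G$ be closed, $E$ a $G$-CW complex, $A$ an abelian group, and $\pi:E/N\to E/G$ the projection. There is a homomorphism $t:H^n(E/N;A)\to H^n(E/G;A)$ with $t\pi^*=\chi(G/N)$.

*Proof.* **Step 1: the coefficients.** *We need a Mackey functor that is constant on genuine $G$-maps.* A stable $G$-map, represented by $S^V\wedge G/K_+\to S^V\wedge G/K'_+$, induces a homomorphism $H_0(G/K;\mathbb Z)\to H_0(G/K';\mathbb Z)$: take nonequivariant reduced homology in degree $\dim V$ and desuspend, with the same orientation of $V$ on both sides. An element $g$ acts on $\tilde H_{\dim V}(S^V\wedge G/K_+)=\tilde H_{\dim V}(S^V)\otimes H_0(G/K)$ by $\det(g|V)\otimes g_*$. The factor $\det(g|V)$ occurs on both sides and cancels, so the homomorphism on $H_0$ is $\pi_0(G)$-equivariant. Hence, with trivial action on $A$,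
$$\mathcal M(G/K)=\operatorname{Hom}_{\mathbb Z[\pi_0G]}(H_0(G/K;\mathbb Z),A)$$
is a Mackey functor. Since $\pi_0(G)$ permutes the components of $G/K$ transitively, $\mathcal M(G/K)\cong A$ by evaluation on any component, and genuine $G$-maps act by the identity of $A$.

**Step 2: what the theory computes.** By Step 1 the Bredon cochains of $E$ are the cellular cochains of $E/G$, so $H^n_G(E;\mathcal M)=H^n(E/G;A)$. The space $E\times G/N$ has the $G$-homotopy type of a $G$-CW complex, since each $G/K\times G/N$ is a compact smooth $G$-manifold and hence a $G$-CW complex. And $(E\times G/N)/G=E/N$ via $[e,gN]\mapsto[g^{-1}e]$. So $H_G^n(E\times G/N;\mathcal M)=H^n(E/N;A)$, and the projection $E\times G/N\to E$ induces $\pi^*$.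

**Step 3: a stable map in the other direction.** Embed $G/N$ smoothly and equivariantly in an orthogonal $G$-representation $V$, let $\nu$ be its normal bundle, and let $\{x+n:x\in G/N,\ n\in\nu_x,\ |n|<\delta\}$ be an invariant open tubular neighborhood. Put $\phi(n)=n/(\delta-|n|)$. Define $\tau:S^V\to S^V\wedge(G/N)_+$ by $\tau(x+n)=(\phi(n),x)$ on the tube and $\tau=\infty$ elsewhere. When points of the tube approach a point outside it, $|n|\to\delta$ and $\phi(n)\to\infty$; so $\tau$ is continuous. It is equivariant because $G$ preserves the tube and $|n|$. Let $c:S^V\to S^V$ be $\tau$ followed by the projection to $S^V$, so $c(x+n)=\phi(n)$ on the tube.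

**Step 4: the nonequivariant degree of $c$ is $\chi(G/N)$.** Let $s$ be a tangent vector field on $G/N$ with nondegenerate zeros. Let $c_s(x+n)=\phi(n)+s(x)$ on the tube and $c_s=\infty$ elsewhere. As $s$ is bounded, the maps $c_{us}$, $0\le u\le1$, form a homotopy from $c$ to $c_s$. Since $\phi(n)\in\nu_x$ and $s(x)\in T_x$ are orthogonal, $c_s(x+n)=0$ exactly when $s(x)=0$ and $n=0$. At such a point the derivative with respect to $V=T_x\oplus\nu_x$ is $ds_x\oplus\delta^{-1}\mathrm{id}$, so the local degree is the index of $s$ at $x$. By Poincaré–Hopf the sum is $\chi(G/N)$.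

**Step 5: the composite.** Let $t=(\mathrm{id}_{E_+}\wedge\tau)^*$, read through the suspension isomorphisms. Then $t\pi^*=(\mathrm{id}_{E_+}\wedge c)^*$. This is a natural transformation of Bredon cohomology that commutes with suspensions. On $H^0_G(G/K;\mathcal M)=\mathcal M(G/K)$ it is induced by the stable self-map $1\wedge c$ of $G/K_+$, which on $H_0(G/K;\mathbb Z)$ is multiplication by $\deg c=\chi(G/N)$. So it is multiplication by $\chi(G/N)$ on $\mathcal M(G/K)$, and, by suspension, on $H^n_G(E^n,E^{n-1})$, the product of the groups $\mathcal M(G/K)$ over the $n$-cells. In the sequence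
$$H^n_G(E^n,E^{n-1})\longrightarrow H^n_G(E^n)\longleftarrow H^n_G(E)$$
the first map is onto and the second is injective, as one sees on cellular cochains. By naturality $t\pi^*$ is multiplication by $\chi(G/N)$ on $H_G^n(E^n)$ and then on $H^n_G(E)$. $\square$

## 7. The normalizer of a maximal torus

**Proposition 8.** If $X$ is not homeomorphic to a torus, then $E_r/G$ is contractible for every $r\in(0,\infty]$.

*Proof.* **Step 1: a subgroup $N\in\mathcal F$ with $\chi(G/N)=1$.** Let $T$ be a maximal torus of $G_0$ and $N=N_G(T)$. For $g\in G$, $gTg^{-1}$ is a maximal torus of $G_0$, so $gTg^{-1}=g_0Tg_0^{-1}$ with $g_0\in G_0$ and $g_0^{-1}g\in N$. Thus $G=G_0N$ and $G/N=G_0/N_{G_0}(T)$. Since $\chi(G_0/T)=|N_{G_0}(T)/T|$ and $G_0/T\to G_0/N_{G_0}(T)$ is a covering with this number of sheets, $\chi(G/N)=1$. Also $N_0=T$, because $N_{G_0}(T)/T$ and $G/G_0$ are finite. If $N$ were transitive on $X$, then $N_0=T$ would be, and $X$ would be a quotient group of $T$ of positive dimension, that is, a torus. So $N\in\mathcal F$, and all closed subgroups of $N$ are in $\mathcal F$.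

**Step 2: $E_r/N$ is contractible.** By Lemma 1, $E_r$ is an $N$-ANR; by Lemma 6 all its fixed sets under closed subgroups of $N$ are weakly contractible. By Fact 3, $E_r\to pt$ is an $N$-homotopy equivalence.

**Step 3: $E_r/G$ has trivial homology.** Replace $E_r$ by a $G$-homotopy equivalent $G$-CW complex. By Lemma 7, $t\pi^*=1$, so
$$\pi^*:H^n(E_r/G;A)\to H^n(E_r/N;A)=0$$
is injective for $n\ge1$ and every $A$. With $A=\mathbb Q$ and $A=\mathbb F_p$ we get $H_n(E_r/G;\mathbb Q)=H_n(E_r/G;\mathbb F_p)=0$ for $n\ge1$ and all primes $p$. The exact sequence
$$H_{n+1}(E_r/G;\mathbb F_p)\to H_n(E_r/G;\mathbb Z)\xrightarrow{\ p\ }H_n(E_r/G;\mathbb Z)\to H_n(E_r/G;\mathbb F_p)$$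
shows that each $p$ acts bijectively on $H_n(E_r/G;\mathbb Z)$, $n\ge1$. So this group is a $\mathbb Q$-vector space, and its rationalization is $0$; hence it is $0$.

**Step 4: conclusion.** $E_r/G$ is an ANR by Lemma 1, so it has the homotopy type of a CW complex. It is path connected and simply connected by Lemma 6 and has trivial homology, so it is contractible by the Whitehead theorem. $\square$

With $T$ in place of $N$ the argument falls short. Already for $SO(3)$ one has $\chi(G/T)=\chi(S^2)=2$, so the transfer only gives that $2$ kills $H^n(E_r/G;A)$, which says nothing for $A=\mathbb F_2$.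

## 8. Disjoint cells in $Y_0$ and in $Y$

**Lemma 9.** For every $\varepsilon>0$, every map $\varphi:I^n\to Y_0$ can be approximated arbitrarily closely by maps into $Y_0\setminus Z_\varepsilon$.

*Proof.* Let $\theta>0$. Triangulate $I^n$ so that $\operatorname{diam}\varphi(\sigma)<\theta$ for all simplices $\sigma$, and let $W(\sigma)$ be the open $\theta$-neighborhood of $\varphi(\sigma)$ in $Y_0$. If $\tau\le\sigma$, then $W(\tau)\subset W(\sigma)$. By Lemma 5, $\pi_k(W(\sigma),W(\sigma)\setminus Z_\varepsilon)=0$ for $k\ge1$, and $\pi_0(W(\sigma)\setminus Z_\varepsilon)\to\pi_0(W(\sigma))$ is onto.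

By induction over skeleta we construct a homotopy $h$ with $h_0=\varphi$, $h(\sigma\times I)\subset W(\sigma)$ and $h(\sigma\times1)\subset W(\sigma)\setminus Z_\varepsilon$. For a vertex $\sigma$ choose a path in $W(\sigma)$ from $\varphi(\sigma)$ to a point outside $Z_\varepsilon$. For $\dim\sigma=k\ge1$ the map is given on $\sigma\times0\cup\partial\sigma\times I$. This is a $k$-disc mapped into $W(\sigma)$, with boundary $\partial\sigma\times1$ mapped into $W(\sigma)\setminus Z_\varepsilon$. It can be compressed in $W(\sigma)$, rel boundary, into $W(\sigma)\setminus Z_\varepsilon$, and the compression is the desired extension to $\sigma\times I$. For $x\in\sigma$ the point $h_1(x)$ is within $\theta$ of $\varphi(\sigma)$, so $h_1$ is $2\theta$-close to $\varphi$. $\square$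

**Proof of part 1.** By Lemma 1, $Y$ is a compact AR and $Y_0$ is an ANR. $Y_0$ is open in the compact metrizable space $Y$, so it is locally compact and separable, and it is simply connected by Lemma 6 with $r=\infty$. Let $\varphi,\psi:I^n\to Y_0$. Choose $\varepsilon>0$ smaller than $\min_{x}\rho(\psi(x),[X])>0$. The map $[A]\mapsto[B_\varepsilon(A)]$ moves points by at most $\varepsilon$. It sends $\psi(I^n)$ into $Y_0$, since $B_\varepsilon(A)=X$ only if $d_H(A,X)\le\varepsilon$, and into $Z_\varepsilon$. By Lemma 9 approximate $\varphi$ by $\varphi'$ with values in $Y_0\setminus Z_\varepsilon$. Then $\varphi'$ and $[B_\varepsilon]\circ\psi$ have disjoint images. Since $\varepsilon$ was arbitrarily small, $Y_0$ is a $Q$-manifold by Fact 5. $\blacksquare$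

**Lemma 10.** If $X$ is not homeomorphic to a torus, every map $\varphi:I^n\to Y$ can be approximated arbitrarily closely by maps into $Y_0$.

*Proof.* Let $0<r<\infty$. Triangulate $I^n$ so that $\operatorname{diam}\varphi(\sigma)<r$ for all $\sigma$. Let $P$ be the subcomplex of all simplices that meet $\varphi^{-1}([X])$, together with their faces, and $P'$ the subcomplex of simplices disjoint from $\varphi^{-1}([X])$. Then $I^n=P\cup P'$, $\varphi(P)\subset U_r$, and $\varphi(P\cap P')\subset U_r\setminus\{[X]\}=E_r/G$. By Proposition 8, $E_r/G$ is a contractible ANR, hence an AR. So $\varphi|_{P\cap P'}$ extends to a map $P\to E_r/G$. Together with $\varphi|_{P'}$ it gives a map $I^n\to Y_0$. On $P$ both this map and $\varphi$ take values within $r$ of $[X]$, so the map is $2r$-close to $\varphi$. $\square$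

**Proof of part 2.** Let $X$ be a non-torus, $\varphi,\psi:I^n\to Y$ and $\varepsilon>0$. By Lemmas 10 and 9, $\varphi$ is approximated arbitrarily closely by maps into $Y_0\setminus Z_\varepsilon$. The map $[B_\varepsilon]\circ\psi$ is $\varepsilon$-close to $\psi$ and has values in $Z_\varepsilon$. So the compact AR $Y$ satisfies the condition of Fact 5, and $Y\cong Q$. $\blacksquare$

In particular $(\exp S^2)/SO(3)\cong Q$, and the conjecture is disproved. It remains to show that tori really are exceptions.

## 9. Transitive actions on a torus

Let $X$ be homeomorphic to $(S^1)^k$, $k\ge1$. Dividing $G$ by the kernel of the action changes neither $X$ nor $Y$, so assume that $G$ acts effectively. All homology from here on is rational.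

**Lemma 11.** $G_0$ is a torus of dimension $k$ that acts simply transitively on $X$.

*Proof.* **Step 1: reduce to a contractible coset space.** The universal cover of $G_0$ is $\tilde G=\mathbb R^a\times S$ with $S$ compact and simply connected. Let $J'$ be the stabilizer of $x_0$ in $\tilde G$ and $J_*=J'_0$. Then $\tilde G/J_*$ is a covering of $\tilde G/J'=X$. It is simply connected, by exactness of $\pi_1(\tilde G)\to\pi_1(\tilde G/J_*)\to\pi_0(J_*)$. So it is the universal cover $\mathbb R^k$ of the torus, which is contractible, and $J_*\hookrightarrow\tilde G$ is a homotopy equivalence.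

**Step 2: the semisimple part acts trivially.** Let $J_c$ be a maximal compact subgroup of $J_*$; the inclusion $J_c\to J_*$ is a homotopy equivalence. As $\mathbb R^a$ has no nontrivial compact subgroups, $J_c\subset\{0\}\times S$. Now $J_c\simeq J_*\simeq\tilde G\simeq S$ are closed connected manifolds $J_c$, $S$ of the same homotopy type; comparing top mod $2$ homology, $\dim J_c=\dim S$. So $J_c$ is open and closed in $S$, and $J_c=S$. Hence $S$ fixes $x_0$. Being normal in the transitive group $\tilde G$, it fixes every point of $X$. By effectiveness its image in $G_0$ is trivial.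

**Step 3: conclusion.** So $G_0$ is a quotient of $\mathbb R^a$: a compact connected abelian Lie group, a torus. In an abelian transitive group all stabilizers coincide, so they act trivially, and by effectiveness they are trivial. So the action is free, $G_0\cong X$, and $\dim G_0=k$. $\square$

**Corollary.** For a nontrivial compact connected Lie group $G$ acting on itself by translations, $(\exp G)/G\cong Q$ if and only if $G$ is nonabelian. Indeed, if $G$ is abelian it is a torus, and part 3 applies. If $(\exp G)/G\not\cong Q$, then $G$ is homeomorphic to a torus by part 2, the action is effective, and $G=G_0$ is a torus group by Lemma 11.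

Put $T=G_0$ and $W=G/T$, a finite group that acts on $T$ by conjugation, and $\mathfrak t=H_1(T)\cong\mathbb Q^k$. Subtori of $T$ correspond to subspaces of $\mathfrak t$. A closed $K\le G$ is transitive if and only if $K_0$ is, and $K_0\le T$ is transitive if and only if $K_0=T$. So $K\in\mathcal F$ if and only if $K_0\ne T$.

Let $E$ be a $G$-CW complex $G$-homotopy equivalent to $M_0$. By Lemma 6, for closed $K\le T$ the set $E^K$ is weakly contractible if $K\ne T$, and $E^T=\emptyset$. Each $G/K$ is a finite disjoint union of $T$-orbits, because $G/T$ is finite. So $E$ is a $T$-CW complex. A $T$-cell of type $T/K$ is fixed by a subtorus $S$ exactly when $S\le K$, and otherwise contains no $S$-fixed points; so $E^S$ is a $T$-subcomplex. Since $T$ is normal, a $G$-cell $G/K\times D^n$ becomes $W/(TK/T)\times D^n$ in $E/T$. So $E/T$ is a $W$-CW complex with quotient $E/G$, its cellular chains satisfy $C_*(E/T)_W=C_*(E/G)$, and since taking coinvariants is exact over $\mathbb Q$,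
$$H_n(Y_0)\cong H_n(E/G)\cong H_n(E/T)_W\cong H_n(E/T)^W. \tag{3}$$
We must find a nonzero element of $H_n(E/T)^W$ for some $n>0$.

For $k=1$ all isotropy groups in $T$ are finite, and Section 1 already computes everything. For $k\ge2$ there are isotropy groups of every dimension $0,\dots,k-1$, and $H_*^T(E)\to H_*(E/T)$ need not be an isomorphism. The way out is to work relative to the points of positive-dimensional isotropy.

## 10. Fixed sets indexed by subtori

For a poset $\mathcal P$ let $|\mathcal P|$ be its order complex, whose simplices are the finite chains $S_0<\dots<S_p$. *Example:* for the proper nonzero subspaces of $\mathbb Q^2$ it is an infinite discrete set; for those of $\mathbb Q^3$ it is the incidence graph of lines and planes.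

**Fact 8** (Solomon–Tits). The order complex of the poset of proper nonzero subspaces of $\mathbb Q^k$ has reduced homology only in degree $k-2$ (with $\tilde H_{-1}(\emptyset)=\mathbb Q$ for $k=1$).

**Lemma 12.** Let $F$ be a $T$-CW complex and $\mathcal P$ a finite or infinite poset of subtori of $T$. Let $F_1=\bigcup_{S\in\mathcal P}F^S$. Assume that each $F^S$, $S\in\mathcal P$, is weakly contractible, and that for each $T$-cell of $F_1$, of type $T/K$ say, $\mathcal P_{\le K}=\{S\in\mathcal P:S\le K\}$ has a maximum. Then $\tilde H_*(F_1)\cong\tilde H_*(|\mathcal P|)$. The isomorphism is natural with respect to $T$-maps $F\to F'$ and inclusions $\mathcal P\subset\mathcal P'$. If $T$ is normal in a group acting compatibly on $F$ and $\mathcal P$, it is equivariant.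

*Proof.* **Step 1: a space over both.** For a $T$-subcomplex $A\subset F_1$ let $\mathcal D_A$ be glued from the pieces $A^{S_p}\times|S_0<\dots<S_p|$. The gluing is along faces: omitting $S_p$ uses $A^{S_p}\subset A^{S_{p-1}}$. Put $\mathcal D=\mathcal D_{F_1}$; since $F^S\subset F_1$ for $S\in\mathcal P$, its pieces are $F^{S_p}\times|S_0<\dots<S_p|$. It projects to $F_1$ and to $|\mathcal P|$.

**Step 2: $\mathcal D\to F_1$ is a homology isomorphism.** Attaching $T/K\times(D^n,S^{n-1})$ to $A$ attaches $T/K\times|\mathcal P_{\le K}|\times(D^n,S^{n-1})$ to $\mathcal D_A$, because the chains with $S_p\le K$ are the chains in $\mathcal P_{\le K}$. This poset has a maximum, so its realization is a cone and is contractible. So the relative groups of source and target agree. By the five lemma and induction over skeleta, and passage to the colimit, $H_*(\mathcal D)\cong H_*(F_1)$.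

**Step 3: $\mathcal D\to|\mathcal P|$ is a homology isomorphism.** Filter by the preimages of the skeleta of $|\mathcal P|$. The relative groups of $\mathcal D$ are the sums of $H_*(F^{S_p}\times(\Delta^p,\partial\Delta^p))$ over chains, and they map isomorphically to those of $|\mathcal P|$, since $F^{S_p}$ is acyclic. Again use the five lemma and the colimit.

All maps are compatible with the maps to a point, so reduced homology agrees as well. The constructions are natural, and a group element $g$ maps $F^S$ to $F^{gSg^{-1}}$, so it acts on $\mathcal D$ over its actions on $F_1$ and $|\mathcal P|$. $\square$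

Let $E_1\subset E$ be the $G$-invariant subcomplex of points whose $T$-isotropy has positive dimension, and let $\mathcal S$ be the poset of nontrivial proper subtori of $T$, on which $G$ acts by conjugation through $W$.

**Lemma 13.** There is a natural $W$-equivariant isomorphism (diagonal action on the right)
$$H_n(E/T,E_1/T)\cong H_{n-k+1}(BT)\otimes\tilde H_{k-2}(|\mathcal S|). \tag{4}$$
If $w\in W$ acts on $\mathfrak t$ as $\pm1$ and $q$ is even, then $w$ acts trivially on $H_{2q}(BT)$.

*Proof.* **Step 1: homology of $(E,E_1)$.** Since $E^T=\emptyset$, a point of $E_1$ has isotropy $K\neq T$ with $K_0\in\mathcal S$. So $E_1=\bigcup_{S\in\mathcal S}E^S$, and for a cell of type $T/K$ in $E_1$ the maximum of $\{S\in\mathcal S:S\le K\}$ is $K_0$. Lemma 12 gives $\tilde H_*(E_1)\cong\tilde H_*(|\mathcal S|)$, $G$-equivariantly. As $E$ is contractible, $H_b(E,E_1)\cong\tilde H_{b-1}(|\mathcal S|)$, which by Fact 8 vanishes for $b\ne k-1$. (For $k=1$: $E_1=\emptyset=\mathcal S$ and $H_0(E)=\mathbb Q=\tilde H_{-1}(\emptyset)$, with trivial $W$-action.)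

**Step 2: Borel homology.** Off $E_1$ the $T$-isotropy is finite, so $H_n^T(E,E_1)\cong H_n(E/T,E_1/T)$ by Lemma 3. The group $G$ acts diagonally on $EG\times E$ and normalizes $T$, so $W$ acts on everything, and this isomorphism is $W$-equivariant.

**Step 3: the Serre spectral sequence.** The pair $((EG\times E)/T,(EG\times E_1)/T)$ is fibered over $BT=EG/T$ with fiber $(E,E_1)$. The point $y\in EG$ identifies the fiber over $[y]$ with $(E,E_1)$ by $e\mapsto[y,e]$; replacing $y$ by $ty$ changes this by the action of $t$, which is trivial on homology since $T$ is connected. So the fiber homology is canonically $H_*(E,E_1)$, and the base is simply connected. By Step 1 the relative spectral sequence has a single nonzero row $b=k-1$, which gives $H_n^T(E,E_1)\cong H_{n-k+1}(BT)\otimes H_{k-1}(E,E_1)$, and hence (4).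

**Step 4: equivariance.** An element $g\in G$ sends $[y,e]$ to $[gy,ge]$, so it acts on the fiber homology by $g_*$, and on the base by $[y]\mapsto[gy]$. The map $y\mapsto gy$ of $EG$ is equivariant along conjugation by $g$ on $T$, so $g$ acts on $H_*(BT)$ through its conjugation action on $T$. Now $H_{2q}(BT)$ is dual to $H^{2q}(BT)=\mathrm{Sym}^q(\mathfrak t^*)$, on which $\pm1$ acts as $(\pm1)^q$, which is $1$ for $q$ even. $\square$

The isomorphism (4) describes *relative* classes. We need an absolute class, so we map a model $J$ into $E$ on which absolute classes can be written down.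

## 11. A frame and a join of spheres

**Lemma 14.** There are linearly independent $f_1,\dots,f_k\in\mathfrak t$ such that $wf_i\notin\mathbb Qf_j$ for all $i,j$ whenever $w\in W$ does not act on $\mathfrak t$ as $\pm1$.

*Proof.* For $k=1$ every $w$ has finite order on $\mathbb Q$, so it acts as $\pm1$, and any $f_1\neq0$ works. For $k\ge2$ choose inductively. Let $f_j$ avoid the span of $f_1,\dots,f_{j-1}$, the lines $w^{\pm1}\mathbb Qf_i$ for $i<j$ and $w\in W$, and the eigenspaces for $\pm1$ of those $w$ that do not act as $\pm1$. These are finitely many proper subspaces of a $\mathbb Q$-vector space, so such $f_j$ exists. Let $w$ not act as $\pm1$. If $wf_j\in\mathbb Qf_j$, the eigenvalue is rational and $w$ has finite order, so it is $\pm1$, which was excluded. If $wf_i\in\mathbb Qf_j$ with $i<j$, then $f_j\in w\mathbb Qf_i$; if $wf_j\in\mathbb Qf_i$ with $i<j$, then $f_j\in w^{-1}\mathbb Qf_i$; both were excluded. $\square$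

For $I\subset\{1,\dots,k\}$ let $C_I$ be the subtorus corresponding to $\mathrm{span}(f_i)_{i\in I}$. Multiples of the dual basis of $(f_i)$ are integral, so there are characters $\chi_i:T\to S^1$ whose differentials satisfy $\chi_i(f_j)=0$ for $j\ne i$ and $\chi_i(f_i)\ne0$. Then $(\chi_1,\dots,\chi_k):T\to(S^1)^k$ is onto with finite kernel. Put $K_I=\bigcap_{i\in I}\ker\chi_i$; then $(K_I)_0=C_{I^c}$.

**The complex $J$.** Let $J=S^\infty*\dots*S^\infty$ ($k$ factors, CW topology), with $T$ acting on the $i$-th factor through $\chi_i$. Write points as $(x_1,\dots,x_k)$, where $x_i=0$ means that the $i$-th join coordinate vanishes. The sphere $S^\infty$ has an $S^1$-CW structure with one cell $S^1\times D^{2a}$ for each $a\ge0$, namely $(\lambda,z)\mapsto\lambda(z,\sqrt{1-|z|^2})\in S^{2a+1}$. As $(\chi_i)_{i\in I}$ identifies $T/K_I$ with $(S^1)^I$, $J$ is a $T$-CW complex with one cell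
$$T/K_I\times\Bigl(\Delta^I\times\prod_{i\in I}D^{2a_i}\Bigr)$$
for each $\emptyset\ne I\subset\{1,\dots,k\}$ and $(a_i)_{i\in I}$. All these $K_I$ are proper subgroups of $T$, so $E^{K_I}$ is weakly contractible, and we can build a $T$-map $j:J\to E$ cell by cell. Let $J_1\subset J$ be the subcomplex of points with some $x_i=0$, that is, with positive-dimensional isotropy. Isotropy groups can only grow under $j$, so $j(J_1)\subset E_1$.

Let $\mathcal A=\{C_I:\emptyset\ne I\ne\{1,\dots,k\}\}\subset\mathcal S$. Since $C_I\le C_{I'}$ if and only if $I\subset I'$, $|\mathcal A|$ is the barycentric subdivision of $\partial\Delta^{k-1}$, a $(k-2)$-sphere. *Example:* for $k=2$, $\mathcal A$ is a pair of points and $J_1=S^\infty\sqcup S^\infty$.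

**Lemma 15.** There is an isomorphism, compatible with (4) under $j$ and $|\mathcal A|\subset|\mathcal S|$,
$$H_n(J/T,J_1/T)\cong H_{n-k+1}(BT)\otimes\tilde H_{k-2}(|\mathcal A|). \tag{5}$$

*Proof.* A point whose nonzero coordinates form the set $I'$ has isotropy $K_{I'}$, and $C_I\le K_{I'}$ if and only if $C_I\le C_{I'^c}$, that is, $I\cap I'=\emptyset$. So for $C_I\in\mathcal A$ the set $J^{C_I}=\{x_i=0\ \forall i\in I\}$ is a join of at least one copy of $S^\infty$, hence contractible. Also $J_1=\bigcup_{C\in\mathcal A}J^C$, and for a cell of $J_1$ of type $T/K_{I'}$ the set $\{C\in\mathcal A:C\le K_{I'}\}$ has maximum $C_{I'^c}$. Lemma 12 gives $\tilde H_*(J_1)\cong\tilde H_*(|\mathcal A|)$. Since $J$ is contractible, $H_b(J,J_1)\cong\tilde H_{b-1}(|\mathcal A|)$ is nonzero only for $b=k-1$. Off $J_1$ the isotropy is finite. So Steps 2 and 3 of the proof of Lemma 13 apply to $(J,J_1)$. Lemmas 3 and 12 and the spectral sequence are natural for $j$, which gives the compatibility. $\square$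

Let $[\mathcal A]$ generate $\tilde H_{k-2}(|\mathcal A|)\cong\mathbb Q$. It is a cycle in which every full flag $C_{\{\sigma(1)\}}<C_{\{\sigma(1),\sigma(2)\}}<\cdots$ occurs with coefficient $\pm1$. Since $\dim|\mathcal S|=k-2$, the group $\tilde H_{k-2}(|\mathcal S|)$ is a subspace of the simplicial chain group with basis the full flags, and we regard $[\mathcal A]$ as an element of it.

**Lemma 16.** Fix $a_1,\dots,a_k\ge1$ with $q=\sum a_i$ even, for example all $a_i=2$, and let $n=k-1+2q$. There are a class $u\in H_n(J/T)$, an element $0\ne\mu\in H_{2q}(BT)$, and $0\neq\lambda\in\mathbb Q$ such that the image of $u$ in $H_n(J/T,J_1/T)$ corresponds under (5) to $\mu\otimes\lambda[\mathcal A]$.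

*Proof.* **Step 1: a cell that is an absolute cycle.** $J/T=\mathbb{CP}^\infty*\dots*\mathbb{CP}^\infty$ is a CW complex with one cell of dimension $|I|-1+2\sum_{i\in I}a_i$ for each $\emptyset\neq I$ and $(a_i)_{i\in I}$. Consider the $n$-cell with $I=\{1,\dots,k\}$ and the chosen $a_i$. The face of $\Delta^{k-1}$ on which the $i$-th coordinate vanishes goes to cells of dimension at most $n-1-2a_i\le n-3$. And $\partial D^{2a_i}$ goes to $\mathbb{CP}^{a_i-1}$, so that part of the boundary goes to cells of dimension at most $n-2$. So the boundary of our cell lies in the $(n-2)$-skeleton, and the cell is a cellular cycle. Let $u$ be its class.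

**Step 2: replace the join by a product.** *This makes the relative class of $u$ a cross product.* Let $p:(\Delta^{k-1},\partial\Delta^{k-1})\times(S^\infty)^k\to(J,J_1)$ be the $T$-map defining the join, and consider
$$\begin{array}{ccc}
H^T_m\bigl((\Delta^{k-1},\partial\Delta^{k-1})\times(S^\infty)^k\bigr)&\to& H^T_m(J,J_1)\\
\downarrow&&\downarrow\\
H_m\bigl((\Delta^{k-1},\partial\Delta^{k-1})\times(\mathbb{CP}^\infty)^k\bigr)&\to& H_m(J/T,J_1/T).
\end{array}$$
The vertical maps are isomorphisms by Lemma 3, as the relevant isotropy is finite. The bottom map is an isomorphism because it comes from a relative homeomorphism of CW pairs. So the top map is an isomorphism for all $m$. Both groups in the top row are computed by single-row Serre spectral sequences over $BT$, with fiber homology $H_{k-1}(\Delta^{k-1},\partial\Delta^{k-1})=\mathbb Q$ and $H_{k-1}(J,J_1)\cong\tilde H_{k-2}(|\mathcal A|)=\mathbb Q$. The top map is the identity of $H_*(BT)$ tensored with $p_*$ on fiber homology; taking $m=k-1$ shows that $p_*$ is an isomorphism there.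

**Step 3: locate $u$.** In the lower left group the relative class of $u$ comes from $[\Delta^{k-1}]\times\prod_i[e_{2a_i}]$, where $e_{2a}$ is the $2a$-cell of $\mathbb{CP}^\infty$. Upstairs this is the product of $[\Delta^{k-1}]$ with the class that corresponds to $\mu\in H_{2q}(BT)$ and to $\prod_i[e_{2a_i}]$ under the isomorphisms
$$H_{2q}(BT)\xleftarrow{\ \cong\ }H_{2q}\bigl((EG\times(S^\infty)^k)/T\bigr)\xrightarrow{\ \cong\ }H_{2q}\bigl((\mathbb{CP}^\infty)^k\bigr);$$
the left one holds because $(S^\infty)^k$ is contractible, the right one by Lemma 3. As all cells of $(\mathbb{CP}^\infty)^k$ have even dimension, $\prod_i[e_{2a_i}]\neq0$, so $\mu\ne0$. Applying $p_*$, which sends $[\Delta^{k-1}]$ to a nonzero multiple of the generator corresponding to $[\mathcal A]$, we get $\mu\otimes\lambda[\mathcal A]$ with $\lambda\ne0$. $\square$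

## 12. A cycle that survives averaging

We need a $W$-invariant class, so we average $j_*u$ over $W$. The sum could cancel, and with a careless frame it does. Let $k=2$, $T=(S^1)^2$, and let $G=T\rtimes\mathbb Z/2$ act on $X=T$ by translations and the swap of coordinates. Take $f_1,f_2$ to be the coordinate vectors, $\chi_1,\chi_2$ the coordinates, $a_1=a_2=2$. The swap $w$ fixes $\mu$, which is $[e_4]\times[e_4]$ in $H_8(\mathbb{CP}^\infty\times\mathbb{CP}^\infty)$, but it exchanges the two points of $\mathcal A$, so $w[\mathcal A]=-[\mathcal A]$. The average of $\mu\otimes[\mathcal A]$ is $0$. The condition of Lemma 14 excludes this frame, since $wf_1=f_2$. And $O(2)$ on the circle, with $q=1$, showed why $q$ must be even.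

**Proof of part 3.** Take $f_i$ as in Lemma 14 and $u,\mu,\lambda,q,n$ as in Lemma 16, and let
$$v=\sum_{w\in W}w\cdot j_*u\in H_n(E/T)^W .$$
By the compatibility of (4) and (5) and the $W$-equivariance of (4), the image of $v$ in $H_n(E/T,E_1/T)$ corresponds to
$$\lambda\sum_{w\in W}w\mu\otimes w[\mathcal A]\ \in\ H_{2q}(BT)\otimes\tilde H_{k-2}(|\mathcal S|).$$

Let $k\ge2$. Consider the coefficient in $H_{2q}(BT)$ of the flag $C_{\{1\}}<C_{\{1,2\}}<\dots<C_{\{1,\dots,k-1\}}$. If this flag occurs in $w[\mathcal A]$, it is the image under $w$ of a flag of $\mathcal A$, so $C_{\{1\}}=wC_{\{i\}}$ for some $i$, that is, $wf_i\in\mathbb Qf_1$. By the choice of the frame, $w$ acts on $\mathfrak t$ as $\pm1$. Such $w$ acts trivially on $\mathcal S$, so $w[\mathcal A]=[\mathcal A]$; and $w\mu=\mu$ by Lemma 13, because $q$ is even. So the coefficient is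
$$\pm\lambda\,\#\{w\in W:w|_{\mathfrak t}=\pm1\}\,\mu\ \neq\ 0 .$$

For $k=1$ every $w$ acts on $\mathfrak t$ as $\pm1$, and $W$ acts trivially on $\tilde H_{-1}(\emptyset)$; so the image is $\lambda|W|\,\mu\otimes[\mathcal A]\ne0$.

In both cases $v\ne0$, and by (3) $H_n(Y_0;\mathbb Q)\cong H_n(E/T)^W\ne0$ with $n=k-1+2q>0$. If $Y$ were homeomorphic to $Q$, then $Y_0=Y\setminus\{[X]\}$ would be contractible by Fact 2, a contradiction. This proves part 3 and completes the proof of the Theorem. $\blacksquare$
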